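\title{The splitting multiplicity of the filtration of a symmetric stable process}

\begin{abstract}
The splitting multiplicity of a filtration is the largest number of alternatives between which the filtration can choose immediately after the end of an optional set. We show that the filtration of a real symmetric stable process of index $\alpha\in(1,2)$ has splitting multiplicity $2$, which disproves the conjecture that it equals $1$. More generally, the filtration generated by a $d$-dimensional Brownian motion and an independent Poisson random measure with intensity $dt\otimes\nu$ has splitting multiplicity $1$ if $d=0$ and $\nu$ is finite, and $2$ otherwise. For the lower bound we build, from smaller and smaller jumps, a martingale that leaves zero but cannot jump across it. For the upper bound we attach to a three-way choice a process on a three-legged spider and compare two strongly correlated copies of it.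
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A filtration records when information arrives. At a stopping time of a right-continuous filtration nothing is learned ``immediately afterwards.'' At a last exit time something can be: immediately after its last zero before time $1$, Brownian motion has chosen the sign that it will have at time $1$. The splitting multiplicity counts the alternatives that such an instantaneous choice can have.

\subsection*{Definitions}
Let $(\Omega,\mathcal{F},\mathbb{P})$ be a complete probability space and $\mathcal{N}=\{F\in\mathcal{F}:\mathbb{P}(F)=0\}$. A filtration $(\mathcal{F}_t)_{t\ge0}$ satisfies the \emph{usual conditions} if $\mathcal{F}_t=\bigcap_{s>t}\mathcal{F}_s$ for all $t$ and $\mathcal{N}\subset\mathcal{F}_0$. The \emph{usual filtration} of a process $X$ is $\mathcal{F}^X_t=\bigcap_{s>t}\sigma(\mathcal{F}^0_s,\mathcal{N})$, where $\mathcal{F}^0_s=\sigma(X_u,\,u\le s)$.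

Let $(\mathcal{F}_t)$ satisfy the usual conditions. The \emph{optional} $\sigma$-field on $[0,\infty)\times\Omega$ is generated by the c\`adl\`ag adapted processes. A random time $\tau$ is an \emph{end of optional time} if $\tau<\infty$ a.s. and there is an optional set $\Gamma$ with
\[
\tau(\omega)=\sup\{t:(t,\omega)\in\Gamma\}\qquad(\sup\emptyset=0).
\]
For a finite random time $\rho$, the $\sigma$-field $\mathcal{F}_\rho$ is generated by $\mathcal{N}$ and the variables $Z_\rho$, where $Z$ ranges over the optional processes; it is what an observer of the filtration has seen at time $\rho$. For an end of optional time $\tau$ put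
\[
\mathcal{F}_{\tau+}=\bigcap_{\varepsilon>0}\mathcal{F}_{\tau+\varepsilon}.
\]
Then $\mathcal{F}_\tau\subset\mathcal{F}_{\tau+}$, because with $Z$ the shifted process $Z_{t-\varepsilon}\mathbf{1}_{\{t\ge\varepsilon\}}$ is optional, and its value at $\tau+\varepsilon$ is $Z_\tau$.

For $\sigma$-fields $\mathcal{G}\subset\mathcal{H}$, let $\dim(\mathcal{G},\mathcal{H})$ be the smallest integer $n\ge0$ for which there is a partition of $\Omega$ into $n+1$ events $A_0,\dots,A_n\in\mathcal{H}$ with $\mathcal{H}=\sigma(\mathcal{G},A_0,\dots,A_n)$ up to null sets, and $\dim(\mathcal{G},\mathcal{H})=\infty$ if there is no such $n$. Thus $\dim(\mathcal{G},\mathcal{H})=0$ means that $\mathcal{G}=\mathcal{H}$, and $\dim(\mathcal{G},\mathcal{H})\le n$ means that $\mathcal{H}$ adds to $\mathcal{G}$ only a choice among $n+1$ alternatives. The \emph{splitting multiplicity} of the filtration is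
\[
\operatorname{sp\,dim}((\mathcal{F}_t))=1+\sup_\tau\dim(\mathcal{F}_\tau,\mathcal{F}_{\tau+}),
\]
the supremum being taken over all end of optional times $\tau$.

\subsection*{The simplest cases and the conjecture}
A finite stopping time $T$ is the end of its own graph, and $\mathcal{F}_T=\mathcal{F}_{T+}$ (Lemma~\ref{lem:stopping}); so only times that are not stopping times contribute. For Brownian motion $B$ and $\tau=\sup\{t\le1:B_t=0\}$, the event $\{B_1>0\}$ lies in $\mathcal{F}_{\tau+}$ but not in $\mathcal{F}_\tau$ (Proposition~\ref{prop:criterion}), so the splitting multiplicity is at least $2$. For a Poisson process, information arrives at the jump times, which are stopping times; one expects the value $1$, and Theorem~\ref{thm:B} confirms it.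

Now let $X$ be a real symmetric stable process of index $\alpha\in(1,2)$, started at $0$. Like the Poisson process, it moves by jumps only. Like Brownian motion, it returns to its starting point at once: $0$ is regular for $\{0\}$. The natural test is therefore the last zero, and here a result of Millar says that for $\tau=\sup\{t<1:X_t=0\}$ one has $\mathcal{F}^X_\tau=\mathcal{F}^X_{\tau+}$. This suggests that $X$ behaves like the Poisson process, and Conjecture~3 of \cite{YC} states that $\operatorname{sp\,dim}((\mathcal{F}^X_t))=1$.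

\begin{theorem}\label{thm:A}
Let $X$ be a real symmetric stable process of index $\alpha\in(1,2)$, started at $0$. There is an end of optional time $\tau$ with $\mathcal{F}^X_\tau\ne\mathcal{F}^X_{\tau+}$. Hence $\operatorname{sp\,dim}((\mathcal{F}^X_t))\ge2$, and the conjecture is false.
\end{theorem}

Millar's result concerns one time $\tau$, while the splitting multiplicity takes into account the zeros of every process that is adapted to the filtration. It is therefore better to forget $X$ and to keep only the noise that generates its filtration. For a Brownian motion $B$ and a Poisson random measure $N$ on $\mathbb{R}_+\times E$ with intensity $dt\otimes\nu$, the usual filtration generated by $(B,N)$ is defined as above, with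
\[
\mathcal{F}^0_t=\sigma\big(B_s,\ N((0,s]\times U):\ s\le t,\ \nu(U)<\infty\big).
\]
The case $d=0$ below means that there is no Brownian motion.

\begin{theorem}\label{thm:B}
Let $B$ be a $d$-dimensional Brownian motion, $0\le d<\infty$, and $N$ an independent Poisson random measure on $\mathbb{R}_+\times E$ with intensity $dt\otimes\nu$, where $E$ is a standard Borel space and $\nu$ is $\sigma$-finite. Let $(\mathcal{F}_t)$ be the usual filtration generated by $(B,N)$. Then
\[
\operatorname{sp\,dim}((\mathcal{F}_t))=\begin{cases}1,& d=0\text{ and }\nu(E)<\infty,\\ 2,&\text{otherwise.}\end{cases}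
\]
In particular, $\operatorname{sp\,dim}((\mathcal{F}^X_t))=2$ for the process $X$ of Theorem~\ref{thm:A}.
\end{theorem}

\subsection*{Plan of the proof}
Section~\ref{sec:tools} recalls the tools and identifies $(\mathcal{F}^X_t)$ with the filtration of a Poisson measure with $\nu(E)=\infty$. Section~\ref{sec:lower} proves Theorem~\ref{thm:A} and does not use the later sections: it isolates the property of Brownian motion that makes the sign after the last zero visible, and builds from $N$ a martingale with this property. The remaining sections bound the multiplicity from above. A choice among $n$ alternatives just after a time $L$ is encoded by a process on a spider with $n$ legs whose last visit to the center is $L$ (Section~\ref{sec:spider}). To leave the center, this process needs an infinite amount of noise. This is impossible for a Poisson measure with finite $\nu$ (Section~\ref{sec:finite}), and in general it is measured by a divergent integral (Section~\ref{sec:kappa}). Section~\ref{sec:coupling} resamples a small fraction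 of the noise and shows that three legs are incompatible with the continuity of measurable functionals under resampling.

\section{Tools}\label{sec:tools}

\subsection{General theory of processes}
Let $(\mathcal{F}_t)$ satisfy the usual conditions and $\mathcal{F}_\infty=\sigma(\bigcup_t\mathcal{F}_t)$. For a stopping time $S$ write $[\![S,\infty[\![\,=\{(t,\omega):S(\omega)\le t<\infty\}$ and let $[\![S]\!]$ be the graph of $S$. The sets $[\![S,\infty[\![$ generate the optional $\sigma$-field; they form a $\pi$-system, since $[\![S,\infty[\![\,\cap[\![S',\infty[\![\,=[\![S\vee S',\infty[\![$. The \emph{predictable} $\sigma$-field $\mathcal{P}$ is generated by the left-continuous adapted processes, and also by the $\pi$-system of the sets $\{0\}\times G$ with $G\in\mathcal{F}_0$ and $(s,t]\times G$ with $G\in\mathcal{F}_s$. Optional processes are progressively measurable. For a c\`adl\`ag process $V$ we write $V_{t-}$ for the left limit, $\Delta V_t=V_t-V_{t-}$, and $V_{0-}=V_0$. We use the following facts.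

\begin{itemize}
\item[(T1)] \emph{Measurable projection.} If $\mathcal{N}\subset\mathcal{G}\subset\mathcal{F}$, the projection on $\Omega$ of a set in $\mathcal{B}([0,\infty))\otimes\mathcal{G}$ belongs to $\mathcal{G}$. Consequently the first entrance time into an optional set is a stopping time, and the end of an optional set is $\mathcal{F}_\infty$-measurable.
\item[(T2)] \emph{Stopping times.} For a stopping time $T$ let $\mathcal{F}_T$ be the classical $\sigma$-field of the events $G\in\mathcal{F}_\infty$ with $G\cap\{T\le t\}\in\mathcal{F}_t$ for all $t$. Then $\bigcap_k\mathcal{F}_{T+1/k}=\mathcal{F}_T$. If $Z$ is optional, $Z_T\mathbf{1}_{\{T<\infty\}}$ is $\mathcal{F}_T$-measurable; if $\zeta$ is $\mathcal{F}_T$-measurable, $\zeta\mathbf{1}_{[\![T]\!]}$ is optional. So for finite $T$ this $\sigma$-field is the one defined in Section~\ref{sec:intro}.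
\item[(T3)] \emph{Variables known at a random time.} If $\rho$ is a finite random time, every $\mathcal{F}_\rho$-measurable variable with values in a compact interval is a.s. equal to $Z_\rho$ for an optional $Z$ with values in that interval. Indeed, up to null sets $\mathcal{F}_\rho$ is the preimage of the optional $\sigma$-field under $\omega\mapsto(\rho(\omega),\omega)$.
\item[(T4)] \emph{Positivity.} If $V_t=\mathbb{E}[V_\infty|\mathcal{F}_t]$ is c\`adl\`ag with $V_\infty\ge0$ and $V_\infty$ is $\mathcal{F}_\infty$-measurable, then a.s. on $\{V_\infty>0\}$ we have $V_t>0$ and $V_{t-}>0$ for all $t$. Indeed, for $T_k=\inf\{t:V_t\le1/k\}$ optional stopping gives $\mathbb{E}[V_\infty;T_k<\infty]\le1/k$, so $V_\infty=0$ a.s. on $\bigcap_k\{T_k<\infty\}$.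
\item[(T5)] \emph{Dual predictable projection.} For a finite random time $L$ and an event $C$ there is a predictable increasing c\`adl\`ag process $\ell$ with $\mathbb{E}\int_{[0,\infty)}Z\,d\ell=\mathbb{E}[Z_L\mathbf{1}_C]$ for all predictable $Z\ge0$. It is continuous and $\ell_0=0$ as soon as $\mathbb{P}(C\cap\{L=T\})=0$ for every predictable time $T$.
\item[(T6)] \emph{Occupation times.} For a real semimartingale $V$, the occupation times formula \cite{Pr} gives $\int_0^t\mathbf{1}_{\{V_{s-}=0\}}\,d[V,V]^c_s=0$.
\item[(T7)] \emph{Meyer--Tanaka inequality.} Let $D$ be a real semimartingale with $D_0=0$ and $c$ a predictable process with $|c|\le1$ and $c=\operatorname{sgn}D_-$ on $\{D_-\neq0\}$. Then $|D_t|\ge\int_0^tc\,dD$. Indeed, the Meyer--Tanaka formula, applied to $D$ and to $-D$, gives $d|D|=\operatorname{sgn}_\mp(D_-)\,dD+dK^\mp$, where $\operatorname{sgn}_\mp(0)=\mp1$ and $K^-,K^+$ are increasing. Write $c=\lambda\operatorname{sgn}_-(D_-)+(1-\lambda)\operatorname{sgn}_+(D_-)$ with $\lambda$ predictable and $[0,1]$-valued;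 then $d|D|=c\,dD+\lambda\,dK^-+(1-\lambda)\,dK^+$.
\end{itemize}

\subsection{The filtration of $(B,N)$}\label{sub:noise}
Let $(B,N)$ and $(\mathcal{F}_t)$ be as in Theorem~\ref{thm:B}, let $\mathcal{E}$ be the $\sigma$-field of $E$, and $\tilde N=N-dt\otimes\nu$. Almost surely $N$ is a sum of point masses, its \emph{atoms} $(u,z)$, no two of which have the same time coordinate $u$.

The increments of $(B,N)$ after time $t$ are independent of $\mathcal{F}_t$: those after $t+\delta$ are independent of $\sigma(\mathcal{F}^0_{t+\delta},\mathcal{N})\supset\mathcal{F}_t$, and as $\delta\downarrow0$ they generate the increments after $t$. If $\phi_1$ is bounded and $\mathcal{F}^0_t$-measurable and $\phi_2$ is a bounded function of the increments after $t$, it follows that $\mathbb{E}[\phi_1\phi_2|\mathcal{F}_t]=\phi_1\mathbb{E}\phi_2$. Such products span a dense subspace of $L^2(\mathcal{F}_\infty)$, so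
\begin{equation}\label{eq:raw}
\mathcal{F}_t=\sigma(\mathcal{F}^0_t,\mathcal{N}).
\end{equation}
A function $H(u,\omega,z)$ is called predictable if it is $\mathcal{P}\otimes\mathcal{E}$-measurable.

\begin{itemize}
\item[(T8)] \emph{Compensation and isometry.} For predictable $H\ge0$, $\mathbb{E}\iint H\,dN=\mathbb{E}\int_0^\infty\!\int_EH\,d\nu\,du$. For predictable $\beta,H$ with $\mathbb{E}\int_0^t(|\beta|^2+\int H^2d\nu)\,du<\infty$ for all $t$, the process $\int\beta\cdot dB+\iint H\,d\tilde N$ is a martingale whose second moment at time $t$ is this expectation. It jumps only at atoms $(u,z)$ of $N$, and then by $H(u,z)$.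
\item[(T9)] \emph{Representation} \cite{JS,IW}. Every $L^2$-bounded martingale has the form $m_0+\int\beta\cdot dB+\iint H\,d\tilde N$ with predictable $\beta,H$ and $\mathbb{E}\int_0^\infty(|\beta|^2+\int H^2d\nu)\,du<\infty$.
\item[(T10)] \emph{It\^o's formula.} Let $V^i=V^i_0+\int\beta^i\cdot dB+\iint H^i\,d\tilde N+\ell^i$, $1\le i\le k$, with $\beta^i,H^i$ as in (T9) and $\ell^i$ adapted, continuous and of finite variation. Let $f$ be $C^2$ on $\mathbb{R}^k$ with bounded first and second derivatives. Then $df(V)=dJ+\sum_i\partial_if(V_-)\,d\ell^i+\Phi\,du$, where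
\[
\Phi=\tfrac12\sum_{i,j}\partial_{ij}f(V_-)\,\beta^i\cdot\beta^j+\int\Big[f(V_-+H)-f(V_-)-\sum_i\partial_if(V_-)H^i\Big]d\nu
\]
and $J=\int\sum_i\partial_if(V_-)\beta^i\cdot dB+\iint[f(V_-+H)-f(V_-)]\,d\tilde N$ is an $L^2$-bounded martingale. We call $\Phi$ the \emph{drift} of $f(V)$.
\end{itemize}

\subsection{The stable process}\label{sub:stable}
Let $X$ be as in Theorem~\ref{thm:A}. Put $d=0$, $E=\mathbb{R}\setminus\{0\}$, let $\nu(dz)=c|z|^{-1-\alpha}dz$ be the L\'evy measure of $X$, and $N=\sum_{s:\,\Delta X_s\ne0}\delta_{(s,\Delta X_s)}$. Then $N$ is a Poisson random measure with intensity $dt\otimes\nu$, and $\nu(E)=\infty$. The restriction of $N$ to $(0,t]\times E$ is a function of $(X_s)_{s\le t}$. Conversely, in the L\'evy--It\^o decomposition of $X$ there is no Gaussian part, and the drift and the compensators $t\int_{\delta<|z|\le1}z\,\nu(dz)$ vanish by symmetry, so that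
\[
X_t=\lim_{\delta\downarrow0}\sum_{s\le t}\Delta X_s\mathbf{1}_{\{|\Delta X_s|>\delta\}}\quad\text{in probability.}
\]
Hence $(\mathcal{F}^X_t)$ is the usual filtration generated by $N$. This and $\nu(E)=\infty$ are all that the proofs use about $X$.

\section{The lower bound}\label{sec:lower}

\subsection{Martingales that cannot jump across zero}
Two things happen at the last zero $\tau$ of Brownian motion before time $1$. The sign of $B_1$ is visible just after $\tau$, because the path cannot change sign without vanishing. And the sign cannot be read off at $\tau$, because a martingale restarted from $0$ has mean $0$. Neither argument needs continuity, only that jumps do not cross zero or start from it.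

\begin{proposition}\label{prop:criterion}
Let $(\mathcal{F}_t)$ satisfy the usual conditions. Let $M$ be a c\`adl\`ag martingale with $M_0=0$, $\mathbb{P}(M_1\ne0)>0$ and, almost surely,
\begin{equation}\label{eq:jump}
|\Delta M_t|\le\tfrac12|M_{t-}|\quad\text{for all }t>0 .
\end{equation}
Then $\tau=\sup\{t\le1:M_t=0\}$ is an end of optional time, and the event $A=\{M_1>0\}$ belongs to $\mathcal{F}_{\tau+}$ but not to $\mathcal{F}_\tau$.
\end{proposition}

\begin{proof}
The time $\tau$ is the end of the optional set $\{(t,\omega):t\le1,\ M_t(\omega)=0\}$. By \eqref{eq:jump}, either $M_{t-}=M_t=0$ or $M_{t-}M_t>0$. In particular the zero set of $M$ is closed: a limit of zeros from the right is a zero by right continuity, and at a limit $t$ of zeros from the left $M_{t-}=0$. As $M_0=0$, we have $M_\tau=0$.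

\emph{Step 1: $A\in\mathcal{F}_{\tau+}$.} We first show that $M$ has constant sign on an interval without zeros. Replacing $M$ by $-M$ if necessary, suppose that $M_a>0>M_b$ with $a<b$ and that $M$ has no zero in $[a,b]$. Let $c=\sup\{t\in[a,b]:M_t>0\}$. If $M_c>0$, then $c<b$ and $M>0$ just after $c$ by right continuity, against the definition of $c$. If $M_c<0$, then $c$ is a limit from the left of times at which $M>0$, so $M_{c-}\ge0$, against $M_{c-}M_c>0$.

Let $Z_t=\mathbf{1}_{\{M_{t\wedge1}>0\}}$, an optional process, and $\varepsilon>0$. If $\tau<1$, then $(\tau+\varepsilon)\wedge1$ and $1$ lie in $(\tau,1]$, where $M$ has constant sign. If $\tau=1$, then $(\tau+\varepsilon)\wedge1=1$. In both cases $Z_{\tau+\varepsilon}=\mathbf{1}_A$, so $A\in\mathcal{F}_{\tau+\varepsilon}$.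

\emph{Step 2: $A\notin\mathcal{F}_\tau$.} We claim that $\mathbb{E}[Z_\tau M_1]=0$ for every bounded optional $Z$. By the monotone class theorem it suffices to take $Z=\mathbf{1}_{[\![S,\infty[\![}$ with $S$ a stopping time ($S=0$ gives the constants). Let $\sigma=\inf\{t\ge S:M_t=0\}$, a stopping time by (T1). Since the zero set is closed, $\{S\le\tau\}$ is the event that $M$ has a zero in $[S,1]$, that is $\{\sigma\le1\}$, and $M_\sigma=0$ on it. As $\{\sigma\le1\}\in\mathcal{F}_{\sigma\wedge1}$, optional stopping gives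
\[
\mathbb{E}[Z_\tau M_1]=\mathbb{E}[M_1;\sigma\le1]=\mathbb{E}[M_{\sigma\wedge1};\sigma\le1]=0 .
\]
If $A\in\mathcal{F}_\tau$, then $\mathbf{1}_A=Z_\tau$ a.s. for a bounded optional $Z$ by (T3), hence $\mathbb{E}[M_1^+]=0$. With $\mathbb{E}M_1=0$ this gives $M_1=0$ a.s., a contradiction.
\end{proof}

\begin{remark}\label{rem:stable}
Step~2 uses only that $M$ is a martingale from $0$ with closed zero set, and so it applies to the stable process $X$: it is a martingale because $\alpha>1$, and by (T8) the expected number of times $s$ with $X_{s-}=0\ne\Delta X_s$ is $\mathbb{E}\int_0^\infty\!\int\mathbf{1}_{\{X_{s-}=0\}}\,d\nu\,ds=0$. Thus $\{X_1>0\}\notin\mathcal{F}^X_\tau$, and by Millar's result $\{X_1>0\}\notin\mathcal{F}^X_{\tau+}$. It is Step~1 that fails for $X$, which can change sign by jumping over $0$.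
\end{remark}

\subsection{What the construction has to achieve}
If $d\ge1$, the first coordinate of $B$ satisfies the hypotheses of Proposition~\ref{prop:criterion}. If $d=0$, consider a martingale $M=\iint H\,d\tilde N$ as in (T8). By compensation, \eqref{eq:jump} says that $|H(s,z)|\le\frac12|M_{s-}|$ almost everywhere, and then
\[
\mathbb{E}M_t^2=\mathbb{E}\int_0^t\!\!\int H^2\,d\nu\,ds\le\frac{\nu(E)}4\int_0^t\mathbb{E}M_s^2\,ds .
\]
For finite $\nu$, Gronwall's lemma forces $M=0$. The computation also shows the way out. At distance $|y|$ from zero the jumps may not exceed $|y|/2$, so to keep the variance growing at rate $1$, as for Brownian motion, jumps must come at rate at least $4/y^2$. When $\nu(E)=\infty$ such rates are available. From disjoint parts of $E$ we make independent compensated Poisson processes $W_0,W_1,\dots$, normalized to have variance $t$ and with ever smaller jumps, and we let $W_k$ drive $M$ only while $|M|$ is large compared with the jumps of $W_k$: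
\[
dM_t=\sum_{k\ge0}f_k(M_{t-})\,dW_k(t),\qquad\sum_kf_k(y)^2=1\ \text{ for }y\neq0 .
\]
The difficulty is that $f_k(0)=0$ for all $k$, so that $M=0$ solves this equation. We obtain a nonzero $M$ as a limit of processes $M^K$ that use $W_K$ at full strength near $0$. The process $M^{K+1}$ follows a different rule from $M^K$ only in a tiny neighborhood of $0$, where it spends little time; the Lipschitz constant of the rule for $M^K$ amplifies this error by a Gronwall factor, and the scales are chosen to decrease fast enough to beat it.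

\begin{proposition}\label{prop:construction}
Let $(B,N)$ and $(\mathcal{F}_t)$ be as in Theorem~\ref{thm:B}, with $\nu(E)=\infty$. There is a c\`adl\`ag martingale $M$ with $M_0=0$ and $\mathbb{E}M_t^2=t$ that satisfies \eqref{eq:jump}.
\end{proposition}

\begin{proof}
\emph{Step 1: coefficients.} Let $x_1=1$ and
\[
x_{k+1}=\min\big\{x_k/2,\ 16^{-k}e^{-2\pi^2k/x_k^2}\big\}.
\]
For $k\ge1$ let $\theta_k(y)=\frac\pi2\min\{1,\max\{0,(2|y|-x_k)/x_k\}\}$, $s_k=\sin\theta_k$, $c_k=\cos\theta_k$. Thus $(c_k,s_k)=(1,0)$ for $|y|\le x_k/2$, $(c_k,s_k)=(0,1)$ for $|y|\ge x_k$, and $\theta_k$ is Lipschitz with constant $\pi/x_k$. Put $c_0=1$ and $f_k=c_ks_{k+1}$ for $k\ge0$. Then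
\begin{equation}\label{eq:support}
f_k(y)\ne0\ \Longrightarrow\ |y|>x_{k+1}/2 .
\end{equation}
For $K\ge1$ let $v^K=(v^K_0,\dots,v^K_K)=(f_0,\dots,f_{K-1},c_K)$, and let $e_0,\dots,e_K$ be the standard basis of $\mathbb{R}^{K+1}$. On the band $x_k/2\le|y|\le x_k$, where $1\le k\le K$, we have $c_{k-1}=1$ and $s_{k+1}=1$, while $s_j=0$ for $1\le j<k$ and $c_j=0$ for $j>k$; all four statements follow from $x_{j+1}\le x_j/2$. So on this band
\[
v^K=\sin\theta_k\,e_{k-1}+\cos\theta_k\,e_k .
\]
Between the bands $v^K$ is constant: it equals $e_0$ for $|y|\ge x_1$, $e_k$ for $x_{k+1}\le|y|\le x_k/2$ ($1\le k<K$), and $e_K$ for $|y|\le x_K/2$. As $|y|$ decreases, the unit vector $v^K$ thus turns from $e_0$ to $e_1$, and so on up to $e_K$, with angular speed at most $\pi/x_K$: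
\begin{equation}\label{eq:lip}
|v^K(y)|=1,\qquad|v^K(y)-v^K(y')|\le\frac\pi{x_K}|y-y'| .
\end{equation}

\emph{Step 2: noises.} Since $\nu$ is $\sigma$-finite, $E$ is a countable disjoint union of sets of finite measure; since $\nu(E)=\infty$, these sets can be grouped into successive finite blocks with unions $E_0,E_1,\dots$ such that $\lambda_k=\nu(E_k)$ is finite and $\lambda_k^{-1/2}\le x_{k+1}/4$. (For the stable process one may take annuli.) Let
\[
W_k(t)=\lambda_k^{-1/2}\big(N((0,t]\times E_k)-\lambda_kt\big).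
\]
The jumps of $W_k$ equal $\lambda_k^{-1/2}$, and a.s. no two of the $W_k$ jump at the same time. For bounded predictable $h_0,\dots,h_K$, (T8) with $H=\sum_kh_k\lambda_k^{-1/2}\mathbf{1}_{E_k}$ shows that $\sum_k\int h_k\,dW_k$ is a martingale with second moment $\mathbb{E}\int_0^t\sum_kh_k^2\,ds$.

\emph{Step 3: approximations.} Let $M^K$ solve
\[
M^K_t=\sum_{k=0}^K\int_0^tv^K_k(M^K_{s-})\,dW_k(s).
\]
The processes $W_0,\dots,W_K$ have finitely many jumps in bounded time. Between them $M^K$ solves the ordinary differential equation $\dot y=-\sum_k\lambda_k^{1/2}v^K_k(y)$, whose right side is Lipschitz, and at a jump of $W_k$ it jumps by $\lambda_k^{-1/2}v^K_k(M^K_-)$. So $M^K$ exists, is unique and adapted, and has finite variation. By Step~2 and \eqref{eq:lip} it is a martingale with $\mathbb{E}(M^K_t)^2=t$.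

\emph{Step 4: time spent near zero.} We claim that
\begin{equation}\label{eq:occ}
\mathbb{E}\int_0^t\mathbf{1}_{\{|M^{K+1}_s|<x_{K+1}\}}\,ds\le4x_{K+1}\sqrt t .
\end{equation}
Write $x=x_{K+1}$ and $V=M^{K+1}$. Let $\varphi(y)=y^2/2$ for $|y|\le2x$ and $\varphi(y)=2x|y|-2x^2$ otherwise; $\varphi$ is convex and $C^1$, $|\varphi'|\le2x$ and $\varphi(y)\le2x|y|$. Since $V$ has finite variation,
\[
\varphi(V_t)=\int_0^t\varphi'(V_{s-})\,dV_s+\sum_{s\le t}\big[\varphi(V_s)-\varphi(V_{s-})-\varphi'(V_{s-})\Delta V_s\big].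
\]
The integral has mean zero, and every term of the sum is nonnegative by convexity. If $|V_{s-}|<x$, then $f_k(V_{s-})=0$ for $k\le K-1$ by \eqref{eq:support} and $x\le x_K/2$. So a jump at such a time comes from $W_K$ or $W_{K+1}$ and has size at most $x/4$; both $V_{s-}$ and $V_s$ lie in $[-2x,2x]$, and the term equals $\frac12(\Delta V_s)^2$. By compensation and $|v^{K+1}|=1$,
\[
\mathbb{E}\varphi(V_t)\ge\tfrac12\mathbb{E}\sum_{s\le t}\mathbf{1}_{\{|V_{s-}|<x\}}(\Delta V_s)^2=\tfrac12\mathbb{E}\int_0^t\mathbf{1}_{\{|V_s|<x\}}\,ds .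
\]
Finally $\mathbb{E}\varphi(V_t)\le2x\,\mathbb{E}|V_t|\le2x\sqrt t$.

\emph{Step 5: convergence.} Let $D=M^{K+1}-M^K$. With respect to $(W_0,\dots,W_{K+1})$ its integrand is the value at $s-$ of
\[
\big[v^{K+1}(M^{K+1})-(v^K(M^{K+1}),0)\big]+\big[(v^K(M^{K+1}),0)-(v^K(M^K),0)\big].
\]
The first bracket has only two components that can be nonzero, $c_K(s_{K+1}-1)$ and $c_{K+1}$. Both vanish if $|M^{K+1}|\ge x_{K+1}$; otherwise the squared norm is at most $(1-s_{K+1})^2+c_{K+1}^2=2-2s_{K+1}\le2$. The second bracket has norm at most $\pi|D|/x_K$. Using $|a+b|^2\le2|a|^2+2|b|^2$ and \eqref{eq:occ},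
\[
\mathbb{E}D_t^2\le16\,x_{K+1}\sqrt t+\frac{2\pi^2}{x_K^2}\int_0^t\mathbb{E}D_s^2\,ds .
\]
For $t\le K$, Gronwall's lemma and the choice of $x_{K+1}$ give
\[
\mathbb{E}D_t^2\le16\sqrt K\,x_{K+1}e^{2\pi^2K/x_K^2}\le16\sqrt K\,16^{-K}.
\]
By Doob's inequality, $\|\sup_{s\le t}|M^{K+1}_s-M^K_s|\|_2\le8K^{1/4}4^{-K}$ for $K\ge t$, which is summable. Hence $M^K$ converges uniformly on compact intervals, a.s. and in $L^2$, to a c\`adl\`ag martingale $M$ with $M_0=0$ and $\mathbb{E}M_t^2=t$.

\emph{Step 6: jumps.} By uniform convergence $M^K_{t-}\to M_{t-}$ and $\Delta M^K_t\to\Delta M_t$ for all $t$. If no $W_k$ jumps at $t$, then $\Delta M_t=0$. If $W_k$ jumps at $t$, then $\Delta M^K_t=\lambda_k^{-1/2}f_k(M^K_{t-})$ for $K>k$, so $\Delta M_t=\lambda_k^{-1/2}f_k(M_{t-})$ by continuity of $f_k$. If this is nonzero, \eqref{eq:support} gives $|\Delta M_t|\le\lambda_k^{-1/2}\le x_{k+1}/4\le\frac12|M_{t-}|$.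
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Section~\ref{sub:stable}, $(\mathcal{F}^X_t)$ is the usual filtration of a Poisson random measure with $\nu(E)=\infty$. The martingale $M$ of Proposition~\ref{prop:construction} has $\mathbb{E}M_1^2=1$, so Proposition~\ref{prop:criterion} provides $\tau$ with $\mathcal{F}^X_\tau\ne\mathcal{F}^X_{\tau+}$, that is, $\dim(\mathcal{F}^X_\tau,\mathcal{F}^X_{\tau+})\ge1$.
\end{proof}

\section{From a choice after $L$ to a spider}\label{sec:spider}

From now on $(\mathcal{F}_t)$ is the filtration of Theorem~\ref{thm:B}, and $L=\sup\Gamma$ is an end of optional time. Removing from $\Gamma$ the optional set $[0,\infty)\times\{L=\infty\}$, we assume that $L<\infty$ everywhere.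

\subsection{Two reductions}
The first lemma turns a lower bound on the dimension into events that are simultaneously possible given the smaller $\sigma$-field. The second says that no choice is made when $L$ coincides with a stopping time.

\begin{lemma}\label{lem:partition}
Let $\mathcal{N}\subset\mathcal{G}\subset\mathcal{H}$ be $\sigma$-fields and $n\in\{2,3\}$. If $\dim(\mathcal{G},\mathcal{H})\ge n-1$, there is a partition $A_1,\dots,A_n\in\mathcal{H}$ of $\Omega$ with $\mathbb{P}\big(\min_i\mathbb{P}(A_i|\mathcal{G})>0\big)>0$.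
\end{lemma}

\begin{proof}
For $A\in\mathcal{H}$ let $S_A=\{0<\mathbb{P}(A|\mathcal{G})<1\}\in\mathcal{G}$. Outside $S_A$ the events $A$ and $\{\mathbb{P}(A|\mathcal{G})=1\}$ coincide a.s. If every $S_A$ is null, then $\mathcal{H}=\mathcal{G}$; otherwise some pair $A,A^c$ settles the case $n=2$.

Let $n=3$ and assume that no such triple exists; we show that $\dim(\mathcal{G},\mathcal{H})\le1$. Given a sequence $A_k\in\mathcal{H}$, let $S'_k=S_{A_k}\setminus\bigcup_{j<k}S_{A_j}$ and $A=\bigcup_k(A_k\cap S'_k)$. Then $\mathbb{P}(A|\mathcal{G})$ equals $\mathbb{P}(A_k|\mathcal{G})$ on $S'_k$ and $0$ off $\bigcup_kS'_k$, so $S_A=\bigcup_kS_{A_k}$ a.s. Hence there is $A\in\mathcal{H}$ with $\mathbb{P}(S_A)$ maximal, and by maximality $S_F\subset S:=S_A$ a.s. for all $F\in\mathcal{H}$. Fix $F\in\mathcal{H}$. Then $F\cap S^c=\{\mathbb{P}(F|\mathcal{G})=1\}\cap S^c$ a.s. On $S$ we have $\mathbb{P}(A^c|\mathcal{G})>0$, so the assumption applied to the triple $A\cap F$, $A\cap F^c$, $A^c$ gives $\mathbb{P}(A\cap F|\mathcal{G})\,\mathbb{P}(A\cap F^c|\mathcal{G})=0$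 a.s. on $S$. Thus $A\cap F^c$ is null on $S\cap\{\mathbb{P}(A\cap F|\mathcal{G})>0\}$, and $A\cap F$ is null on the rest of $S$; that is, $A\cap S\cap F=A\cap S\cap\{\mathbb{P}(A\cap F|\mathcal{G})>0\}$ a.s. The triple $A^c\cap F$, $A^c\cap F^c$, $A$ gives the same identity with $A^c$ in place of $A$. Hence $F\in\sigma(\mathcal{G},A)$ up to null sets.
\end{proof}

\begin{lemma}\label{lem:stopping}
If $A\in\mathcal{F}_{L+}$ and $T$ is a stopping time, then $A\cap\{L=T\}\in\mathcal{F}_L$.
\end{lemma}

\begin{proof}
By (T3), $\mathbf{1}_A=Z^k_{L+1/k}$ a.s. with $Z^k$ optional and $[0,1]$-valued. The variable $\zeta=\limsup_kZ^k_{T+1/k}\mathbf{1}_{\{T<\infty\}}$ is $\mathcal{F}_T$-measurable by (T2), and $\zeta=\mathbf{1}_A$ a.s. on $\{L=T\}$. The process $\zeta\mathbf{1}_{[\![T]\!]}$ is optional, and its value at $L$ is $\mathbf{1}_{A\cap\{L=T\}}$ a.s.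
\end{proof}

\subsection{The spider}\label{sub:spider}
Let $n\in\{2,3\}$ and assume that $\dim(\mathcal{F}_L,\mathcal{F}_{L+})\ge n-1$. Take $A_1,\dots,A_n\in\mathcal{F}_{L+}$ as in Lemma~\ref{lem:partition}, and $\varepsilon>0$ such that
\[
C=\{\mathbb{P}(A_i|\mathcal{F}_L)\ge\varepsilon\text{ for all }i\}\in\mathcal{F}_L
\]
has positive probability. If $T$ is a stopping time, then $\{L=T\}$ and $A_i\cap\{L=T\}$ are in $\mathcal{F}_L$ by Lemma~\ref{lem:stopping}, so $\mathbb{P}(A_i|\mathcal{F}_L)=\mathbf{1}_{A_i}$ a.s. on $\{L=T\}$. One of these $n\ge2$ indicators vanishes, hence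
\begin{equation}\label{eq:avoid}
\mathbb{P}(C\cap\{L=T\})=0\quad\text{for every stopping time }T .
\end{equation}

We want to watch the choice being made, through adapted processes. The natural candidates are the conditional probabilities that $L$ has passed and the $i$-th alternative has been chosen. We weight them so that the alternatives become equally likely given $\mathcal{F}_L$; the reward is that all of them will have the same compensator. Let $\xi_i=\mathbf{1}_{A_i}/\mathbb{P}(A_i|\mathcal{F}_L)$ on $C$ and $\xi_i=0$ off $C$. Then $\xi_i$ is $\mathcal{F}_{L+}$-measurable with values in $[0,1/\varepsilon]$,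
\begin{equation}\label{eq:xi}
\mathbb{E}[\xi_i|\mathcal{F}_L]=\mathbf{1}_C,\qquad\xi_i\xi_j=0\ \ (i\ne j),\qquad\xi:=\sum_i\xi_i\ge\mathbf{1}_C .
\end{equation}
The process $\mathbb{E}[\xi_i\mathbf{1}_{\{L\le t\}}|\mathcal{F}_t]$ is a submartingale with right-continuous mean; let $Y^i$ be its c\`adl\`ag version, with values in $[0,1/\varepsilon]$, and $R=\sum_iY^i$. For every stopping time $T$, on $\{T<\infty\}$,
\begin{equation}\label{eq:YT}
Y^i_T=\mathbb{E}[\xi_i\mathbf{1}_{\{L\le T\}}|\mathcal{F}_T]=\mathbb{E}[\xi_i\mathbf{1}_{\{L<T\}}|\mathcal{F}_T].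
\end{equation}
For the first equality let $T_k\downarrow T$ be the dyadic approximations from above and $G\in\mathcal{F}_T$ with $G\subset\{T<\infty\}$; then $\mathbb{E}[Y^i_{T_k};G]=\mathbb{E}[\xi_i\mathbf{1}_{\{L\le T_k\}};G]$, and both sides converge by right continuity and bounded convergence. The second equality is \eqref{eq:avoid}, which also gives $Y^i_0=0$. Since $L$ is $\mathcal{F}_\infty$-measurable by (T1), so is $\xi_i$ by (T3), and
\begin{equation}\label{eq:limit}
\mathbb{E}|Y^i_t-\xi_i|\le\mathbb{E}\big|\mathbb{E}[\xi_i|\mathcal{F}_t]-\xi_i\big|+\mathbb{E}[\xi_i;L>t]\longrightarrow0\qquad(t\to\infty).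
\end{equation}
Finally let $\ell$ be the process given by (T5) for $L$ and $C$. By \eqref{eq:avoid} it is continuous with $\ell_0=0$, and $\mathbb{E}\ell_\infty=\mathbb{P}(C)\le1$.

\begin{example}\label{ex:BM}
Let $d=1$, $\nu=0$, $L=\sup\{t\le1:B_t=0\}$, $A_1=\{B_1>0\}$, $A_2=A_1^c$. In Step~2 of the proof of Proposition~\ref{prop:criterion}, the strong Markov property at $\sigma$ and symmetry give $\mathbb{E}[\operatorname{sgn}B_1;\sigma\le1]=0$, so $\mathbb{E}[\operatorname{sgn}B_1|\mathcal{F}_L]=0$ and $\mathbb{P}(A_i|\mathcal{F}_L)=\frac12$. Thus $C=\Omega$ and $\xi_i=2\cdot\mathbf{1}_{A_i}$. Let $\Psi(x)=\sqrt{2/\pi}\int_0^xe^{-u^2/2}du$ for $x\in\mathbb{R}$. By the reflection principle, Brownian motion started at $x>0$ avoids $0$ during time $u$ with probability $\Psi(x/\sqrt u)$. So for $t<1$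
\[
Y^1_t=2\,\Psi\big(B_t^+/\sqrt{1-t}\big),\qquad Y^2_t=2\,\Psi\big(B_t^-/\sqrt{1-t}\big).
\]
At each time at most one of $Y^1,Y^2$ is positive, $R$ vanishes at $L$ and not later, and $Y^1_t-Y^2_t=2\Psi(B_t/\sqrt{1-t})=2\,\mathbb{E}[\operatorname{sgn}B_1|\mathcal{F}_t]$ is a martingale.
\end{example}

These features are general. The next proposition says that $(Y^1,\dots,Y^n)$ moves on the \emph{spider} $\{y\in[0,\infty)^n:y^iy^j=0\text{ for }i\ne j\}$, the union of the $n$ positive half-axes; that it changes legs only through the center; that each coordinate is a martingale away from the center; and that on $C$ the last visit to the center is $L$. The process $R$ is the distance to the center. ``Almost everywhere'' refers to $dt\otimes d\mathbb{P}$ or $dt\otimes d\mathbb{P}\otimes\nu$.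

\begin{proposition}\label{prop:spider}
The following hold.
\begin{itemize}
\item[(S1)] A.s., $Y^i_tY^j_t=0$ and $Y^i_{t-}Y^j_{t-}=0$ for all $t$ and $i\ne j$; hence $0\le R\le1/\varepsilon$.
\item[(S2)] A.s. on $\{\xi_i>0\}$, $Y^i_t>0$ and $Y^i_{t-}>0$ for all $t>L$. Hence a.s. on $C$, $R_t>0$ and $R_{t-}>0$ for all $t>L$.
\item[(S3)] A.s., for all $t>0$, $Y^i_{t-}=0$ implies $Y^i_t=0$. Hence $R_{t-}=0$ implies $R_t=0$, the zero set of $R$ is closed, and $\Delta Y^i\Delta Y^j=0$ for $i\ne j$.
\item[(S4)] Each $m^i=Y^i-\ell$ is an $L^2$-bounded martingale, so $m^i=\int\beta^i\cdot dB+\iint H^i\,d\tilde N$ as in \emph{(T9)}.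
\item[(S5)] The measure $d\ell$ is carried by $\{R_-=0\}$. A.s. on $C$, $L>0$ and $R_{L-}=R_L=0$.
\item[(S6)] With $\beta=\sum_i\beta^i$ and $H=\sum_iH^i$, $R=\int\beta\cdot dB+\iint H\,d\tilde N+n\ell$. Almost everywhere $0\le R_-+H\le1/\varepsilon$, and $\beta=0$, $H=0$ on $\{R_-=0\}$.
\end{itemize}
\end{proposition}

\begin{proof}
(S1) Apart from the measurability of $L$, this is the only place where we use that $L$ is the end of an optional set: at time $t$ the observer does not know whether $L<t$, but knows what $L$ is if $L<t$. Let $G_t=\sup\{s<t:s\in\Gamma\}$. It is $\mathcal{F}_t$-measurable by (T1), since $\{G_t>a\}$ is the projection of $\Gamma\cap((a,t)\times\Omega)$ for $a\ge0$, and $G_t=L$ on $\{L<t\}$. By (T3), $\xi_i=Z^{i,k}_{L+1/k}$ a.s. with $Z^{i,k}$ optional and $[0,1/\varepsilon]$-valued. By progressive measurability,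
\[
\Xi^i_t=\limsup_kZ^{i,k}_{G_t+1/k}\mathbf{1}_{\{G_t+1/k<t\}}
\]
is $\mathcal{F}_t$-measurable, and $\Xi^i_t=\xi_i$ a.s. on $\{L<t\}$. With $w_t=\mathbb{P}(L<t|\mathcal{F}_t)$, \eqref{eq:YT} gives $Y^i_t=\Xi^i_tw_t$, and $\Xi^i_t\Xi^j_tw_t=\mathbb{E}[\xi_i\xi_j\mathbf{1}_{\{L<t\}}|\mathcal{F}_t]=0$. So $Y^i_tY^j_t=0$ a.s. for each $t$, then for all $t$ by right continuity, and left limits inherit the identity.

(S2) For rational $u\ge0$ let $V^u$ be the c\`adl\`ag martingale $\mathbb{E}[\xi_i\mathbf{1}_{\{L\le u\}}|\mathcal{F}_t]$. Then $Y^i_t\ge V^u_t$ for all $t\ge u$. Given $t>L$, take a rational $u\in(L,t)$ and apply (T4) to $V^u$. On $C$ one of the $\xi_i$ is positive.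

(S3) For $\delta>0$ let $T=\inf\{t>0:Y^i_{t-}=0,\ Y^i_t\ge\delta\}$. It is a stopping time by (T1), and the infimum is attained on $\{T<\infty\}$ because jumps of size at least $\delta$ do not accumulate. By \eqref{eq:YT}, $\delta\,\mathbb{P}(T<\infty)\le\mathbb{E}[\xi_i;L<T<\infty]$. By (S2), $Y^i_{T-}>0$ a.s. on $\{\xi_i>0,\ L<T<\infty\}$, so this event is null and $\mathbb{P}(T<\infty)=0$. The statements on $R$ follow since the $Y^i$ are nonnegative. If $\Delta Y^i_t\ne0$, then $Y^i_{t-}>0$, so $Y^j_{t-}=0$ by (S1), and $Y^j_t=0$.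

(S4) For $s<t$ and $G\in\mathcal{F}_s$, the variable $\mathbf{1}_G\mathbf{1}_{\{s<L\le t\}}$ is the value at $L$ of the predictable process $\mathbf{1}_{(s,t]\times G}$, so it is $\mathcal{F}_L$-measurable. By \eqref{eq:xi} and (T5),
\[
\mathbb{E}[(Y^i_t-Y^i_s)\mathbf{1}_G]=\mathbb{E}[\xi_i\mathbf{1}_G\mathbf{1}_{\{s<L\le t\}}]=\mathbb{E}[\mathbf{1}_C\mathbf{1}_G\mathbf{1}_{\{s<L\le t\}}]=\mathbb{E}[(\ell_t-\ell_s)\mathbf{1}_G].
\]
For the $L^2$ bound let $T_a=\inf\{t:\ell_t>a\}$. As $\ell$ is continuous, $\ell_{T_a}=a$ on $\{T_a<\infty\}=\{\ell_\infty>a\}$, so (T5) gives $\mathbb{E}(\ell_\infty-a)^+=\mathbb{P}(C,\,L>T_a)\le\mathbb{P}(\ell_\infty>a)$. Integrating over $a\ge0$ yields $\frac12\mathbb{E}\ell_\infty^2\le\mathbb{E}\ell_\infty\le1$.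

(S5) Since $[Y^i,Y^i]^c=\int|\beta^i|^2du$, (T6) shows that $\beta^i=0$ a.e. on $\{Y^i_-=0\}$. Let $i\ne j$. By (S1), $\beta^i\cdot\beta^j=0$ a.e., and with (S3), $[Y^i,Y^j]=\int\beta^i\cdot\beta^j\,du+\sum\Delta Y^i\Delta Y^j=0$. Integration by parts gives $0=Y^iY^j=\int Y^i_-\,dY^j+\int Y^j_-\,dY^i$. The integrals against $m^i,m^j$ have bounded integrands, hence mean zero, so $\mathbb{E}\int(Y^i_-+Y^j_-)\,d\ell=0$. As $n\ge2$, every index belongs to such a pair, and $\mathbb{E}\int R_-\,d\ell=0$. By (T5) the left side equals $\mathbb{E}[R_{L-}\mathbf{1}_C]$, so $R_{L-}=0$ a.s. on $C$. Now $L>0$ by \eqref{eq:avoid} with $T=0$, and $R_L=0$ by (S3).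

(S6) At an atom $(u,z)$ of $N$ we have $R_u=R_{u-}+H(u,z)$. By (S1) and (S3), $N$ does not charge the predictable set where $R_-+H\notin[0,1/\varepsilon]$ or $R_-=0\ne H$; by compensation this set is null for $dt\otimes d\mathbb{P}\otimes\nu$. On $\{R_-=0\}$ all $Y^i_-$ vanish, so all $\beta^i$ vanish a.e.
\end{proof}

Replacing $\beta$ and $H$ by $0$ on the exceptional sets does not change the integrals, so we assume that the properties in (S6) hold everywhere. In particular $|H|\le1/\varepsilon$.

\section{Poisson measures with finite intensity}\label{sec:finite}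

On $C$ the process $R$ is zero at $L$ and positive afterwards, it does not jump at $L$, and $\ell$ is constant after $L$. So it has to escape from $0$ by its martingale part alone. In the simplest case this is impossible.

\begin{proposition}\label{prop:finite}
If $d=0$ and $\nu(E)<\infty$, then $\mathcal{F}_L=\mathcal{F}_{L+}$ for every end of optional time $L$.
\end{proposition}

\begin{proof}
Suppose that $\mathcal{F}_L\ne\mathcal{F}_{L+}$ and take the spider with $n=2$. The times of the atoms of $N$ form a sequence of stopping times without finite accumulation point, so a.s. there is $r>0$ such that $N$ has no atom at a time in $(L,L+r)$. By (S2) and (S5), $\ell$ is constant on $(L,\infty)$ a.s. on $C$. Since $H$ is bounded and $\nu$ is finite, $\iint H\,d\tilde N=\iint H\,dN-\int\!\int H\,d\nu\,du$ pathwise. With $-H\le R_-$ from (S6) we obtain on $C$, for $L<s\le t<L+r$,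
\[
R_t=R_s-\int_s^t\!\!\int H\,d\nu\,du\le R_s+\nu(E)\int_s^tR_u\,du,
\]
and $R_t\le R_se^{\nu(E)(t-s)}$ by Gronwall's lemma. As $s\downarrow L$, $R_s\to R_L=0$ by (S5). So $R_t=0$, which contradicts (S2) because $\mathbb{P}(C)>0$.
\end{proof}

\section{Leaving the center takes infinitely much noise}\label{sec:kappa}

In general $R$ can escape from $0$, and we need a quantity that measures the noise in $R$ relative to the size of $R$. Away from zero $R$ is a martingale, so $\sqrt R$ is a supermartingale, and the relative rate at which $\sqrt R$ loses mean is such a quantity. To compute it we regularize. For $\delta\ge0$ put $\kappa^\delta_u=0$ on $\{R_{u-}=0\}$ and otherwise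
\begin{equation}\label{eq:kappa}
\kappa^\delta_u=\frac{|\beta_u|^2}{8(R_{u-}+\delta)^2}+\frac12\int\Big(\sqrt{1+\frac{H(u,z)}{R_{u-}+\delta}}-1\Big)^2\nu(dz),\qquad\kappa=\kappa^0 .
\end{equation}
The square root is defined by (S6). On each half of $[-1,\infty)$ the function $(\sqrt{1+a}-1)^2$ increases with $|a|$, so $\kappa^\delta\uparrow\kappa$ as $\delta\downarrow0$. Since $|\sqrt{1+a}-1|=|a|/(\sqrt{1+a}+1)\le|a|$, we have $\kappa^\delta\le\delta^{-2}(|\beta|^2+\int H^2d\nu)$, so that $\int_0^\infty\kappa^\delta du<\infty$ a.s. for $\delta>0$.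

Let $\delta>0$ and $V=\sqrt{R+\delta}$. Apply (T10) to a function that equals $f(y)=\sqrt{y+\delta}$ near $[0,1/\varepsilon]$, where $R_-$ and $R_-+H$ take their values. We have $f'=f/(2(y+\delta))$ and $\frac12f''=-f/(8(y+\delta)^2)$, and with $a=H/(R_-+\delta)$
\[
f(R_-+H)-f(R_-)-f'(R_-)H=V_-\big(\sqrt{1+a}-1-\tfrac a2\big)=-\tfrac12V_-\big(\sqrt{1+a}-1\big)^2 .
\]
Therefore, with an $L^2$-bounded martingale $J$,
\begin{equation}\label{eq:root}
dV=dJ+\frac{n}{2V_-}\,d\ell-V_-\kappa^\delta\,du .
\end{equation}

In Example~\ref{ex:BM}, It\^o's formula for $Y^1-Y^2$ gives $\beta^1-\beta^2=2\Psi'(x)/\sqrt{1-u}$ with $x=B_u/\sqrt{1-u}$, and $|\beta|=|\beta^1-\beta^2|$ because $\beta^1\beta^2=0$. Since $\Psi'(x)/\Psi(|x|)\sim1/|x|$ as $x\to0$, $\kappa_u\sim1/(8B_u^2)$ near a zero of $B$. The result of this section says, in that case, that $B_u^{-2}$ is not integrable just after the last zero.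

\begin{proposition}\label{prop:kappa}
A.s. on $C$, $\int_L^{L+r}\kappa_u\,du=\infty$ for all $r>0$.
\end{proposition}

The idea is that if both $R$ and $\sqrt R$ are almost martingales, then $R$ is almost constant and cannot grow from $0$ to a positive value. The difficulty is that $L$ is not a stopping time, so we cannot start the computation at $L$. We start it at the grid point after $L$ (Lemma~\ref{lem:growth}) and sum over the grid. The sum stays bounded as the mesh tends to zero because the mean of $R$ just after a zero is paid for by $\ell$ (Lemma~\ref{lem:mass}). Let $\sigma_s=\inf\{u\ge s:R_u=0\}$; by (S3), $\{\sigma_s\le t\}$ is the event that $R$ has a zero in $[s,t]$, and $R_{\sigma_s}=0$ on it.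

\begin{lemma}\label{lem:mass}
For $s\le t$, $\mathbb{E}[R_t;\sigma_s\le t]\le n\,\mathbb{E}[\ell_t-\ell_s]$.
\end{lemma}

\begin{proof}
By optional stopping for the martingale $R-n\ell$, the left side equals $\mathbb{E}[R_t-R_{\sigma_s};\sigma_s\le t]=n\,\mathbb{E}[\ell_t-\ell_{\sigma_s};\sigma_s\le t]$.
\end{proof}

\begin{lemma}\label{lem:growth}
For $s<t$ and $0<\gamma\le1$,
\[
\mathbb{E}\Big[R_t;\ \sigma_s>t,\ \int_s^t\kappa\,du\le\gamma,\ R_t\ge4R_s\ \Big|\ \mathcal{F}_s\Big]\le16\gamma R_s .
\]
\end{lemma}

\begin{proof}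
On $(s,\sigma_s)$ we have $R>0$, hence $R_->0$ by (S3); by (S5) the continuous process $\ell$ is constant on $[s,\sigma_s]$. Let $\delta>0$, $V=\sqrt{R+\delta}$, $I_u=\int_s^u\kappa^\delta dv$ and $T=\inf\{u\ge s:I_u>\gamma\}\wedge\sigma_s\wedge t$. By \eqref{eq:root}, $d(Ve^I)=e^I\,dJ$ on $[s,T]$, where $e^I\le e^\gamma$. So $\mathbb{E}[V_Te^{I_T}|\mathcal{F}_s]=V_s$; in particular $\mathbb{E}[V_T|\mathcal{F}_s]\le V_s$, and
\[
V_s-\mathbb{E}[V_T|\mathcal{F}_s]=\mathbb{E}[V_T(e^{I_T}-1)|\mathcal{F}_s]\le(e^\gamma-1)V_s\le2\gamma V_s .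
\]
Since $\ell_T=\ell_s$, also $\mathbb{E}[V_T^2|\mathcal{F}_s]=\mathbb{E}[R_T|\mathcal{F}_s]+\delta=V_s^2$. Hence
\[
\mathbb{E}[(V_T-V_s)^2|\mathcal{F}_s]=2V_s\big(V_s-\mathbb{E}[V_T|\mathcal{F}_s]\big)\le4\gamma(R_s+\delta).
\]
On $\{\sigma_s>t,\ \int_s^t\kappa\,du\le\gamma\}$ we have $T=t$, because $\kappa^\delta\le\kappa$. Restricting to this event and letting $\delta\downarrow0$ (bounded convergence),
\[
\mathbb{E}\Big[\big(\sqrt{R_t}-\sqrt{R_s}\big)^2;\ \sigma_s>t,\ \int_s^t\kappa\,du\le\gamma\ \Big|\ \mathcal{F}_s\Big]\le4\gamma R_s .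
\]
If $R_t\ge4R_s$, the square is at least $R_t/4$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:kappa}]
Fix $0\le u<t$ and $\gamma\in(0,1]$. Let $g=\sup\{v\le t:R_v=0\}$; then $R_g=0$ since $R_0=0$ and the zero set is closed. Let
\[
G=\Big\{u\le g<t,\ \int_g^t\kappa\,dv\le\gamma\Big\}\in\mathcal{F}_t .
\]
Divide $[u,t]$ into $2^k$ equal intervals with endpoints $s_0<\dots<s_{2^k}$, and on $G$ let $s^{(k)}=s_j$ for the index $j$ with $s_{j-1}\le g<s_j$. On $G\cap\{s^{(k)}=s_j\}$ we have $\sigma_{s_{j-1}}\le s_j$, $\sigma_{s_j}>t$ and $\int_{s_j}^t\kappa\,dv\le\gamma$. The event $\{\sigma_{s_{j-1}}\le s_j\}$ is in $\mathcal{F}_{s_j}$, so Lemma~\ref{lem:growth} at $s=s_j$ and then Lemma~\ref{lem:mass} give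
\[
\mathbb{E}\big[R_t;\,G,\ R_t\ge4R_{s^{(k)}}\big]\le16\gamma\sum_j\mathbb{E}\big[R_{s_j};\,\sigma_{s_{j-1}}\le s_j\big]\le16n\gamma\,\mathbb{E}[\ell_t-\ell_u];
\]
the index with $s_j=t$ contributes nothing on the left, as $R_t\ge4R_t$ forces $R_t=0$. On $G$, as $k\to\infty$, $s^{(k)}\downarrow g$ and $R_{s^{(k)}}\to R_g=0$, while $R_t>0$. By Fatou's lemma, $\mathbb{E}[R_t;G]\le16n\gamma\,\mathbb{E}[\ell_t-\ell_u]$. By the definition of $R$, $\mathbb{E}[R_t;G]=\mathbb{E}[\xi\mathbf{1}_{\{L\le t\}};G]$, and $g=L$ a.s. on $C\cap\{L<t\}$ by (S2) and (S5). Since $\xi=0$ off $C$,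
\[
\mathbb{E}\Big[\xi;\ u\le L<t,\ \int_L^t\kappa\,dv\le\gamma\Big]\le16n\gamma\,\mathbb{E}[\ell_t-\ell_u].
\]
To make the integral small we need $t$ close to $L$. Sum over $u=(j-1)2^{-p}$, $t=j2^{-p}$, $j\ge1$, and let $L_p$ be the first multiple of $2^{-p}$ that exceeds $L$:
\[
\mathbb{E}\Big[\xi;\ \int_L^{L_p}\kappa\,dv\le\gamma\Big]\le16n\gamma\,\mathbb{E}\ell_\infty\le16n\gamma .
\]
On the event $F$ that $\int_L^{L+r}\kappa\,dv<\infty$ for some $r>0$, we have $\int_L^{L_p}\kappa\,dv\to0$ as $p\to\infty$. By Fatou's lemma $\mathbb{E}[\xi;F]\le16n\gamma$ for all $\gamma\in(0,1]$, so $\mathbb{E}[\xi;F]=0$, and $\mathbb{P}(C\cap F)=0$ by \eqref{eq:xi}.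
\end{proof}

\section{Three legs are impossible}\label{sec:coupling}

\begin{proposition}\label{prop:upper}
For every end of optional time $L$, $\dim(\mathcal{F}_L,\mathcal{F}_{L+})\le1$.
\end{proposition}

Assume the contrary and take the spider of Section~\ref{sub:spider} with $n=3$. We run two copies of it, driven by noises that share all but a fraction $\eta$ of their randomness. For small $\eta$ the final positions $(\xi'_i)$ and $(\xi''_i)$ must be close. But for every $\eta>0$ the divergence of $\int\kappa$ prevents the copies from leaving the center together (Lemma~\ref{lem:together}), and when they leave at different times the third leg drives them apart (Lemma~\ref{lem:apart}).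

\subsection{Two correlated copies}
Let $\eta\in(0,1)$. On an auxiliary complete probability space take independent $d$-dimensional Brownian motions $B^0,B^1,B^2$ and Poisson random measures $N^0,N^1,N^2$ with intensities $(1-\eta)\,dt\otimes\nu$, $\eta\,dt\otimes\nu$, $\eta\,dt\otimes\nu$. Put
\[
B'=\sqrt{1-\eta}\,B^0+\sqrt\eta\,B^1,\quad B''=\sqrt{1-\eta}\,B^0+\sqrt\eta\,B^2,\quad N'=N^0+N^1,\quad N''=N^0+N^2 .
\]
Both $(B',N')$ and $(B'',N'')$ have the law of $(B,N)$; let $(\mathcal{F}'_t)$ and $(\mathcal{F}''_t)$ be their usual filtrations.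

The objects of Sections~\ref{sec:spider} and~\ref{sec:kappa} can be carried over to each copy. By \eqref{eq:raw}, an $\mathcal{F}_t$-measurable variable ($t\le\infty$) is a.s. equal to a measurable functional of $(B,N)$ up to time $t$. Choose such functionals for $L$, $\mathbf{1}_C$, $\xi_i$ and for $Y^i_q,\ell_q$ with $q$ rational; the c\`adl\`ag processes $Y^i,\ell$ are recovered as right limits along the rationals. By the monotone class theorem applied to the generators $\{0\}\times G$ and $(s,t]\times G$ of $\mathcal{P}$, the predictable integrands $\beta^i,H^i$ agree, outside a null subset of $\Omega$, with functionals of $(B,N)$ that are predictable for $(\mathcal{F}^0_t)$. Stochastic integrals are $L^2$ limits of integrals of simple integrands, so they are carried over as well. Denote by $'$ and $''$ these functionals evaluated at $(B',N')$ and $(B'',N'')$. Properties (S1)--(S6), \eqref{eq:limit}, the identity (T5), Lemma~\ref{lem:mass} and Proposition~\ref{prop:kappa} are statements about the joint law of $(B,N)$ and these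 functionals, so they hold for each copy in its own filtration.

To compare the copies we need a common filtration. The triple $N^0,N^1,N^2$ is one Poisson random measure on $\mathbb{R}_+\times(E\times\{0,1,2\})$, so $(B^0,B^1,B^2;N^0,N^1,N^2)$ is a noise of the type of Section~\ref{sub:noise}; let $(\mathcal{H}_t)$ be its usual filtration. The increments of $(B',N')$ after $t$ are independent of $\mathcal{H}_t\supset\mathcal{F}'_t$, so the product argument that led to \eqref{eq:raw} gives $\mathbb{E}[\phi|\mathcal{H}_t]=\mathbb{E}[\phi|\mathcal{F}'_t]$ for integrable $\mathcal{F}'_\infty$-measurable $\phi$. Hence the $m'^i$ are $L^2$-bounded $(\mathcal{H}_t)$-martingales. Moreover, for $G\in\mathcal{H}_s$ and $g=\mathbb{P}(G|\mathcal{F}'_s)$,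
\[
\mathbb{E}[\mathbf{1}_G\phi]=\mathbb{E}\big[\mathbf{1}_G\mathbb{E}[\phi|\mathcal{F}'_s]\big]=\mathbb{E}[g\phi].
\]
Apply this to $\phi=\mathbf{1}_{C'}\mathbf{1}_{\{s<L'\le t\}}$ and to $\phi=\ell'_t-\ell'_s$; the two right sides agree by (T5) for the $(\mathcal{F}'_t)$-predictable process $g\mathbf{1}_{(s,t]}$. On sets $\{0\}\times G$ both sides of the next identity vanish, since $\ell'$ is continuous and $L'>0$ on $C'$. By the monotone class theorem,
\begin{equation}\label{eq:dualH}
\mathbb{E}\int Z\,d\ell'=\mathbb{E}[Z_{L'}\mathbf{1}_{C'}]\quad\text{for all $(\mathcal{H}_t)$-predictable }Z\ge0 .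
\end{equation}
All this holds for the copy $''$ by symmetry.

\subsection{Separate exits drive the copies apart}
Measure the distance of two points of the spider by $\sum_i|y'^i-y''^i|$. Let $y''$ be at distance $r>0$ from the center on leg $j$, and let $y'$ be at the center. The term $d\ell'$ increases all coordinates of $y'$ at the same rate. After an increase by $h<r$ the distance is $(r-h)+(n-1)h=r+(n-2)h$: one leg points toward $y''$ and $n-1$ legs point away. For $n=2$ nothing is gained, which leaves room for Example~\ref{ex:BM}; for $n=3$ the distance grows like $\ell'$.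

\begin{lemma}\label{lem:apart}
$\displaystyle\mathbb{E}\sum_{i=1}^3|\xi'_i-\xi''_i|\ge\mathbb{P}\big(C'\cap C''\cap\{L'\ne L''\}\big)$.
\end{lemma}

\begin{proof}
Let $D^i=Y'^i-Y''^i=(m'^i-m''^i)+\ell'-\ell''$, so $D^i_0=0$. Let $c^i=\operatorname{sgn}D^i_-$ on $\{D^i_-\ne0\}$. On $\{D^i_-=0\}$ we choose the value that records the direction of the push: $c^i=1$ if $R'_-=0<R''_-$, $c^i=-1$ if $R''_-=0<R'_-$, and $c^i=0$ otherwise. By (T7), and since the integrals against $m'^i-m''^i$ have mean zero,
\[
\sum_i\mathbb{E}|D^i_t|\ge\mathbb{E}\int_0^t\sum_ic^i\,d\ell'-\mathbb{E}\int_0^t\sum_ic^i\,d\ell'' .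
\]
By (S5), $d\ell'$ is carried by $\{R'_-=0\}$, where $D^i_-=-Y''^i_-$. If $R''_->0$ there, exactly one $Y''^j_-$ is positive by (S1); then $c^j=-1$ and the two other $c^i$ equal $1$, so $\sum_ic^i=1$. If $R''_-=0$, all $c^i$ vanish. So $\sum_ic^i=\mathbf{1}_{\{R''_->0\}}$ on $\{R'_-=0\}$. Exchanging the copies changes all signs, so $\sum_ic^i=-\mathbf{1}_{\{R'_->0\}}$ on $\{R''_-=0\}$, which carries $d\ell''$. By \eqref{eq:dualH},
\[
\sum_i\mathbb{E}|D^i_t|\ge\mathbb{P}\big(C',\,L'\le t,\,R''_{L'-}>0\big)+\mathbb{P}\big(C'',\,L''\le t,\,R'_{L''-}>0\big).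
\]
Let $t\to\infty$; the left side tends to $\mathbb{E}\sum_i|\xi'_i-\xi''_i|$ by \eqref{eq:limit}. By (S2), $R''_{L'-}>0$ a.s. on $C''\cap\{L'>L''\}$, and $R'_{L''-}>0$ a.s. on $C'\cap\{L''>L'\}$.
\end{proof}

\subsection{The copies do not exit together}
If both copies leave the center at the same time, the geometric mean $Q=\sqrt{R'R''}$ escapes from $0$ at that time. For identical copies $Q=R'$ is a martingale away from zero. For $\eta>0$ the unshared noise acts on one factor only and, as in \eqref{eq:root}, makes $Q$ lose mean at relative rate at least $\eta\kappa'$, which is not integrable after $L'$.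

\begin{lemma}\label{lem:together}
$\mathbb{P}\big(C'\cap C''\cap\{L'=L''\}\big)=0$ for every $\eta\in(0,1)$.
\end{lemma}

\begin{proof}
\emph{Step 1: a supermartingale.} Let $\sigma_s=\inf\{u\ge s:R'_uR''_u=0\}$. We claim that for $s\le t$
\begin{equation}\label{eq:super}
\mathbb{E}\Big[Q_t\exp\Big(\eta\int_s^t\kappa'du\Big);\ \sigma_s>t\ \Big|\ \mathcal{H}_s\Big]\le Q_s .
\end{equation}
As in Lemma~\ref{lem:growth}, $\ell'$ and $\ell''$ are constant on $[s,\sigma_s]$. Let $\delta>0$, $f(x,y)=\sqrt{(x+\delta)(y+\delta)}$, $Q^\delta=f(R',R'')$, and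
\[
p=\frac{\beta'}{R'_-+\delta},\quad q=\frac{\beta''}{R''_-+\delta},\quad a=\frac{H'}{R'_-+\delta},\quad b=\frac{H''}{R''_-+\delta}.
\]
We apply (T10) for the noise that generates $(\mathcal{H}_t)$, after modifying $f$ outside a neighborhood of $[0,1/\varepsilon]^2$. The integrands of $R'$ against $(B^0,B^1,B^2)$ are $(\sqrt{1-\eta}\,\beta',\sqrt\eta\,\beta',0)$ and those of $R''$ are $(\sqrt{1-\eta}\,\beta'',0,\sqrt\eta\,\beta'')$, with scalar product $(1-\eta)\beta'\cdot\beta''$. From
\[
f_{xx}=-\frac f{4(x+\delta)^2},\qquad f_{yy}=-\frac f{4(y+\delta)^2},\qquad f_{xy}=\frac f{4(x+\delta)(y+\delta)},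
\]
the Brownian part of the drift is $Q^\delta_-\big[-\frac18(|p|^2+|q|^2)+\frac{1-\eta}4\,p\cdot q\big]$. At an atom of $N^0$, $N^1$, $N^2$ the pair $(R',R'')$ jumps by $(H',H'')$, $(H',0)$, $(0,H'')$ respectively. Since $f_x=f/(2(x+\delta))$ and $f_y=f/(2(y+\delta))$, the integrand for $N^0$ is $Q^\delta_-$ times
\[
\sqrt{(1+a)(1+b)}-1-\tfrac a2-\tfrac b2=-\tfrac12\big(\sqrt{1+a}-\sqrt{1+b}\big)^2,
\]
and those for $N^1$ and $N^2$ are obtained by setting $b=0$ and $a=0$. So the drift of $Q^\delta$ is $Q^\delta_-$ times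
\[
\begin{aligned}
&-\tfrac18(|p|^2+|q|^2)+\tfrac{1-\eta}4\,p\cdot q-\tfrac{1-\eta}2\int\big(\sqrt{1+a}-\sqrt{1+b}\big)^2d\nu\\
&\qquad-\tfrac\eta2\int\big(\sqrt{1+a}-1\big)^2d\nu-\tfrac\eta2\int\big(\sqrt{1+b}-1\big)^2d\nu .
\end{aligned}
\]
As $p\cdot q\le\frac12(|p|^2+|q|^2)$, the first two terms add up to at most $-\frac\eta8(|p|^2+|q|^2)\le-\frac\eta8|p|^2$. Dropping the third and the fifth term, we see that the whole expression is at most $-\eta\kappa'^\delta$.

Let $I_u=\int_s^u\kappa'^\delta dv$ and $T_k=\inf\{u\ge s:I_u>k\}\wedge\sigma_s\wedge t$. On $[s,T_k]$ the process $Q^\delta e^{\eta I}$ is the integral of the bounded process $e^{\eta I}$ against an $L^2$-bounded martingale plus a decreasing process, so $\mathbb{E}[Q^\delta_{T_k}e^{\eta I_{T_k}}|\mathcal{H}_s]\le Q^\delta_s$. Since $I_t<\infty$, $T_k=\sigma_s\wedge t$ for large $k$. Apply Fatou's lemma, restrict to $\{\sigma_s>t\}$ and use $Q^\delta_t\ge Q_t$; this gives \eqref{eq:super} with $\kappa'^\delta$ in place of $\kappa'$ and $Q^\delta_s$ on the right. Let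 $\delta\downarrow0$ and use monotone convergence.

\emph{Step 2: summation over a grid.} Fix $t>0$ and let $\Lambda=C'\cap C''\cap\{L'=L''<t\}$. Divide $[0,t]$ into $2^k$ equal intervals with endpoints $s_j$, and on $\Lambda$ let $s^{(k)}=s_j$ for the index $j$ with $s_{j-1}\le L'<s_j$. Let $G_j\in\mathcal{H}_{s_j}$ be the event that both $R'$ and $R''$ have a zero in $[s_{j-1},s_j]$. On $\Lambda$, both processes vanish at $L'=L''$ by (S5) and are positive afterwards by (S2), so $\Lambda\cap\{s^{(k)}=s_j\}\subset G_j\cap\{\sigma_{s_j}>t\}$ a.s. By \eqref{eq:super}, by $Q\le\frac12(R'+R'')$ and by Lemma~\ref{lem:mass} for each copy,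
\[
\mathbb{E}\Big[Q_t\exp\Big(\eta\int_{s^{(k)}}^t\kappa'du\Big);\Lambda\Big]\le\sum_j\mathbb{E}[Q_{s_j};G_j]\le\sum_j3\,\mathbb{E}[\ell_{s_j}-\ell_{s_{j-1}}]\le3 .
\]
As $k\to\infty$, $s^{(k)}\downarrow L'$, and monotone convergence gives $\mathbb{E}[Q_t\exp(\eta\int_{L'}^t\kappa'du);\Lambda]\le3$. On $\Lambda$ we have $Q_t>0$, and $\int_{L'}^t\kappa'du=\infty$ a.s. by Proposition~\ref{prop:kappa}; as $\eta>0$, the integrand is infinite. So $\mathbb{P}(\Lambda)=0$. Let $t\to\infty$.
\end{proof}

\subsection{End of the proofs}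

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
By Lemmas~\ref{lem:apart} and~\ref{lem:together}, for all $\eta\in(0,1)$,
\begin{equation}\label{eq:final}
\mathbb{P}(C'\cap C'')\le\mathbb{E}\sum_{i=1}^3|\xi'_i-\xi''_i| .
\end{equation}
We claim that $\|\phi'-\phi''\|_2\to0$ as $\eta\to0$ for every bounded measurable functional $\phi$ of $(B,N)$. Let first $\psi$ be a bounded Lipschitz function of finitely many variables $B_{t_k}$ and $N(U_j)$, where each $U_j\subset\mathbb{R}_+\times E$ has finite intensity $|U_j|=(dt\otimes\nu)(U_j)$. We have $\mathbb{E}|B'_t-B''_t|^2=2\eta td$ and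
\[
\mathbb{P}\big(N'(U_j)\ne N''(U_j)\big)\le\mathbb{P}(N^1(U_j)>0)+\mathbb{P}(N^2(U_j)>0)\le2\eta|U_j|,
\]
so $\|\psi'-\psi''\|_2\to0$. Such $\psi$ are dense in $L^2(\mathcal{F}_\infty)$, and $\|\phi'-\phi''\|_2\le2\|\phi-\psi\|_2+\|\psi'-\psi''\|_2$ because both copies have the law of $(B,N)$. This proves the claim. With $\phi=\xi_i$, the right side of \eqref{eq:final} tends to $0$. With $\phi=\mathbf{1}_C$, the left side is at least $\mathbb{P}(C)-\mathbb{E}|\mathbf{1}_{C'}-\mathbf{1}_{C''}|$, which tends to $\mathbb{P}(C)>0$. This is a contradiction.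
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $d=0$ and $\nu(E)<\infty$, Proposition~\ref{prop:finite} gives the value $1$. Otherwise Proposition~\ref{prop:criterion} applies to the first coordinate of $B$ if $d\ge1$, and to the martingale of Proposition~\ref{prop:construction} if $\nu(E)=\infty$; so the splitting multiplicity is at least $2$, and it is at most $2$ by Proposition~\ref{prop:upper}. By Section~\ref{sub:stable}, the stable process falls under the case $d=0$, $\nu(E)=\infty$.
\end{proof}

\begin{thebibliography}{9}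

\bibitem{IW} Ikeda and Watanabe, Chapter II, \S 6.

\bibitem{JS} Jacod and Shiryaev, \emph{Limit Theorems for Stochastic Processes}, Chapter III, \S 4c.

\bibitem{Pr} Protter, \emph{Stochastic Integration and Differential Equations}, Chapter IV.

\bibitem{YC} \emph{Yor's conjectures on the structure of filtrations}, \texttt{https://personal.math.ubc.ca/\~{}barlow/talks/yor.pdf}.

\end{thebibliography}
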